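\title{Almost multiplicative functionals on $H^\infty$}

\begin{abstract}
We prove that the algebra $H^\infty$ of bounded analytic functions on the unit disk is AMNM: a bounded linear functional that is almost multiplicative is close in norm to a multiplicative one. The distance is at most $9\exp(-c_*\sqrt{\log(1/\delta)})$ when the defect of multiplicativity $\delta$ is small, and the same bound holds for every $\ell^\infty$-sum of copies of $H^\infty$. The proof combines Carleson's corona and interpolation theorems with a partition of unity on the circle, built by a dyadic stopping time, whose constants do not depend on the number of functions involved.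
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A$ be a complex Banach algebra and let $\delta>0$. A functional $f\in\mathcal A^*$ is \emph{$\delta$-multiplicative} if
\[
|f(a)f(b)-f(ab)|\le\delta\|a\|\|b\|\qquad(a,b\in\mathcal A),
\]
and \emph{multiplicative} if $f(ab)=f(a)f(b)$ for all $a,b$; the zero functional counts as multiplicative. There is an obvious source of almost multiplicative functionals. If $g$ is multiplicative, so that $\|g\|\le1$, and $\|f-g\|\le s$, then the identity
\[
f(a)f(b)-f(ab)=(f-g)(a)\,f(b)+g(a)\,(f-g)(b)-(f-g)(ab)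
\]
shows that $f$ is $(3s+s^2)$-multiplicative. One asks whether this is the only source. The algebra $\mathcal A$ is called \emph{AMNM} (almost multiplicative near multiplicative) if there is a function $\varepsilon$ on $(0,\infty)$ with $\lim_{\delta\to0}\varepsilon(\delta)=0$ such that for every $\delta>0$ and every $\delta$-multiplicative $f\in\mathcal A^*$ there is a multiplicative $g\in\mathcal A^*$ with $\|f-g\|<\varepsilon(\delta)$. We call such a function $\varepsilon$ \emph{admissible} for $\mathcal A$.

For $\mathcal A=\mathbb C$ a functional $a\mapsto ta$ is $\delta$-multiplicative exactly when $|t|\,|1-t|\le\delta$. One of the two factors is at least $\frac12$, so $t$ lies within $2\delta$ of $0$ or of $1$, and $\mathbb C$ is AMNM. The following facts are known.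
\begin{enumerate}
\item[(1)] The algebras $C_0(K)$, for $K$ locally compact Hausdorff, are AMNM.
\item[(2)] The disk algebra is AMNM. More generally, every singly generated uniform algebra is AMNM.
\item[(3)] There is a uniform algebra that is not AMNM.
\item[(4)] If $G$ is a locally compact abelian group, then $L_1(G)$ is AMNM.
\end{enumerate}

Let $H^\infty$ be the algebra of bounded analytic functions on the open unit disk $\mathbb D$, with pointwise operations and the supremum norm. These facts do not settle the case of $H^\infty$. By (3), being a uniform algebra is not enough; and (2) does not apply, since a singly generated algebra is separable, whereas restriction to an infinite interpolating sequence maps $H^\infty$ onto $\ell^\infty$ (Section~\ref{sec:prelim}). The question whether $H^\infty$ is AMNM is posed as open in \cite{problem}. The answer is yes.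

\begin{theorem}\label{thm:main}
For every $\varepsilon\in(0,\frac12)$ there is $\delta_1(\varepsilon)>0$ such that for every $\delta\in(0,\delta_1(\varepsilon)]$ and every $\delta$-multiplicative $f\in(H^\infty)^*$ with $f(1)=1$ there is a multiplicative $m$ with $\|f-m\|<\varepsilon$. Consequently $H^\infty$ is AMNM.
\end{theorem}

The proof is quantitative and works on many copies of the disk at once. For a set $\Gamma\ne\emptyset$ let $\ell^\infty(\Gamma,H^\infty)$ be the algebra of families $a=(a_\gamma)_{\gamma\in\Gamma}$ in $H^\infty$ with $\|a\|=\sup_\gamma\|a_\gamma\|<\infty$ and coordinatewise operations.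

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[(i)] For $H^\infty$ one may take $\varepsilon(\delta)=9\exp\bigl(-c_*\sqrt{\log(1/\delta)}\bigr)$ for $\delta\le\delta_0$, with absolute constants $c_*,\delta_0>0$.
\item[(ii)] For every set $\Gamma\ne\emptyset$ the algebra $\ell^\infty(\Gamma,H^\infty)$ is AMNM, with the same function $\varepsilon(\cdot)$, independent of $\Gamma$.
\item[(iii)] For these algebras every admissible $\varepsilon(\cdot)$ satisfies $\varepsilon(\delta)>\delta/2$ for $0<\delta\le1$.
\end{enumerate}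
\end{theorem}

We make no claim that the rate in (i) is optimal.

The following computation suggests the positive answer and shows where the difficulty lies.

\begin{example}\label{ex:interior}
Let $f\in(H^\infty)^*$ be $\delta$-multiplicative with $f(1)=1$, let $\iota(z)=z$, and suppose that $\lambda=f(\iota)$ lies in $\mathbb D$. For $a\in H^\infty$ the function $a-a(\lambda)$ vanishes at $\lambda$, so it equals $\frac{\iota-\lambda}{1-\bar\lambda\iota}\,k_0$ with $\|k_0\|\le2\|a\|$. Thus $a-a(\lambda)=(\iota-\lambda)k$ with $\|k\|\le2\|a\|/(1-|\lambda|)$. Since $f(\iota-\lambda)=0$,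
\[
|f(a)-a(\lambda)|=|f((\iota-\lambda)k)-f(\iota-\lambda)f(k)|\le\frac{4\delta}{1-|\lambda|}\,\|a\| .
\]
So $f$ is close to the evaluation at $\lambda$ as soon as $1-|\lambda|$ is much larger than $\delta$.
\end{example}

When $|f(\iota)|$ is within a multiple of $\delta$ of $1$, the value $f(\iota)$ no longer locates $f$, and one has to find a substitute for $\iota-\lambda$: a function $B$ with $f(B)$ small, by which one can divide, and such that $H^\infty$ modulo multiples of $B$ is an algebra that we understand. An interpolating Blaschke product $B$ will play this role, and the quotient will be $\ell^\infty$. To find $B$ we use the corona theorem, which shows that $f$ behaves like a point evaluation on any family of $N$ functions, provided that $N$ is bounded in terms of $\delta$. If $f$ is far from all multiplicative functionals, this is witnessed by finitely many functions, but their number $n$ comes from compactness and is not controlled by $\delta$. The heart of the proof is a reduction from $n$ functions to a bounded number of them.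

Section~\ref{sec:prelim} collects the tools. Section~\ref{sec:model} carries out the whole argument for $\ell^\infty$, where it takes a few lines, and then lays out the plan for $H^\infty$. Sections \ref{sec:dyadic}--\ref{sec:zeros} supply the function theory, Section~\ref{sec:main} proves Theorem~\ref{thm:main}, and Section~\ref{sec:supp} proves Theorem~\ref{thm:supp}. An \emph{absolute constant} is a fixed number.

\section{Functionals, characters and function theory}\label{sec:prelim}

\subsection*{Normalization}
In this subsection $\mathcal A$ is a commutative Banach algebra with unit $1$ and $\|1\|=1$. A \emph{character} is a nonzero multiplicative functional. Every character $m$ has $m(1)=1=\|m\|$, and the set of characters is weak* compact.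

\begin{lemma}\label{lem:normal}
Let $f\in\mathcal A^*$ be $\delta$-multiplicative.
\begin{enumerate}
\item[(a)] $\|f\|\le1+\delta$.
\item[(b)] If $\delta\le\frac14$, then either $\|f\|\le2\delta$, or there is a $20\delta$-multiplicative $f_1\in\mathcal A^*$ with $f_1(1)=1$ and $\|f-f_1\|\le8\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\|a\|\le1$ we have $|f(a)|^2\le|f(a^2)|+\delta\le\|f\|+\delta$, so $\|f\|(\|f\|-1)\le\delta$, which fails if $\|f\|>1+\delta$.

(b) If $|f(1)|\le\frac12$, then $|f(a)|\le|f(a)||f(1)|+\delta\|a\|$ gives $\|f\|\le2\delta$. If $|f(1)|>\frac12$, then $|f(1)||1-f(1)|\le\delta$ gives $|1-f(1)|\le2\delta$. Put $f_1=f/f(1)$. Since $\|f\|\le2$, we get $\|f-f_1\|=\|f\|\,|1-f(1)|/|f(1)|\le8\delta$, and for $\|a\|,\|b\|\le1$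
\[
|f_1(a)f_1(b)-f_1(ab)|\le\frac{|f(a)f(b)-f(ab)|+|1-f(1)||f(ab)|}{|f(1)|^2}\le4(\delta+4\delta)=20\delta.\qedhere
\]
\end{proof}

This lemma reduces the second statement of Theorem~\ref{thm:main} to the first. Let $D(\delta)$ be the supremum, over all $\delta$-multiplicative $f$, of the distance from $f$ to the set of multiplicative functionals; $D(\delta)\le1+\delta$, by comparison with $0$. Given $\varepsilon\in(0,\frac12)$, the first statement and Lemma~\ref{lem:normal}(b) give $D(\delta)\le\varepsilon+8\delta$ for $\delta\le\min(\frac14,\delta_1(\varepsilon)/20)$. Hence $D(\delta)\to0$, and $\delta\mapsto\delta+D(\delta)$ is admissible.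

The normalization $f(1)=1$ lets us subtract constants: $f(a-f(a))=0$. Elements of the kernel are useful because the kernel is almost an ideal:
\begin{equation}\label{eq:kernel}
f(h)=0\quad\Longrightarrow\quad|f(hk)|\le\delta\|h\|\|k\|\quad\text{for all }k\in\mathcal A.
\end{equation}

\begin{lemma}[witnesses]\label{lem:witness}
Let $f\in\mathcal A^*$, $f(1)=1$, $t>0$, and suppose that $\|f-m\|>t$ for every character $m$. Then there are $h_1,\dots,h_n\in\mathcal A$ with $f(h_j)=0$, $\|h_j\|\le1+\|f\|$, and $\max_j|m(h_j)|>t$ for every character $m$.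
\end{lemma}

\begin{proof}
The weak* open sets $\{m:|m(a)-f(a)|>t\}$, $\|a\|\le1$, cover the compact set of characters. Choose a finite subcover given by $a_1,\dots,a_n$ and put $h_j=a_j-f(a_j)1$.
\end{proof}

Nothing bounds the number $n$ of witnesses, and every later estimate has to be independent of it.

\subsection*{Function theory on the disk}
We use the following textbook facts.

\emph{The pseudohyperbolic metric} $\rho(z,w)=\bigl|\frac{z-w}{1-\bar wz}\bigr|$ is invariant under the automorphisms of $\mathbb D$, and
\begin{equation}\label{eq:rho}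
1-\rho^2(z,w)=\frac{(1-|z|^2)(1-|w|^2)}{|1-\bar wz|^2},\qquad
\rho(z,w)\le\frac{s+t}{1+st}\le s+t
\end{equation}
whenever $\rho(z,v)\le s\le 1$ and $\rho(v,w)\le t\le 1$ for some $v$. To pass between products and sums we use
\begin{equation}\label{eq:log}
\tfrac12(1-t^2)\le\log\tfrac1t\quad(0<t\le1),\qquad\log\tfrac1t\le2(1-t^2)\quad(\tfrac14\le t\le1).
\end{equation}
Both follow from the convexity of $\varphi(x)=-\frac12\log(1-x)$, where $x=1-t^2$: we have $\varphi(0)=0$, $\varphi'(0)=\frac12$ and $\varphi(\frac{15}{16})=\log4<2\cdot\frac{15}{16}$.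

\emph{Blaschke products.} A finite or infinite sequence $(\zeta_k)$ in $\mathbb D$ with $\sum(1-|\zeta_k|)<\infty$ has a Blaschke product $B\in H^\infty$, with $\|B\|=1$ and $|B(z)|=\prod_k\rho(z,\zeta_k)$; the empty product is $B=1$. The zeros of a function $h\in H^\infty$, $h\not\equiv0$, form such a sequence. If $h\in H^\infty$ vanishes at the points $\zeta_k$, with at least the multiplicity with which they are repeated, then $h=Bk$ with $k\in H^\infty$ and $\|k\|=\|h\|$.

\emph{Harmonic functions.} Let $|E|$ be the normalized Lebesgue measure of $E\subset\mathbb T$. The Poisson integral of $u\in L^\infty(\mathbb T)$ is the harmonic function $P[u](z)=\int_{\mathbb T}u(\xi)\frac{1-|z|^2}{|\xi-z|^2}$, the integral being taken with respect to this measure, and $\omega(z,E)=P[\mathbf 1_E](z)$ is harmonic measure; $\omega(z,\cdot)$ is a probability measure. Harnack's inequality says that $U(0)\le\frac{R+|v|}{R-|v|}U(v)$ if $U\ge0$ is harmonic in the disk of radius $R$ about $0$ and $|v|<R$. A real harmonic $U$ on $\mathbb D$ has a unique conjugate $\widetilde U$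 with $\widetilde U(0)=0$ and $U+i\widetilde U$ analytic, and $U\mapsto\widetilde U$ is linear. If $g$ is analytic and $g\not\equiv0$, then $\log(1/|g|)$, with values in $(-\infty,\infty]$, is superharmonic (in particular lower semicontinuous). The minimum principle says that a superharmonic function on a bounded open set is nonnegative if its lower limit at every boundary point is nonnegative.

\subsection*{The corona theorem}
Carleson's corona theorem \cite[Ch.~VIII]{garnett} states: \emph{if $a_1,\dots,a_N\in H^\infty$, $\|a_i\|\le1$ and $\max_i|a_i|\ge\eta>0$ on $\mathbb D$, then there are $b_i\in H^\infty$ with $\sum a_ib_i=1$ and $\|b_i\|\le C(N,\eta)$}, where $C(N,\eta)$ depends only on $N$ and $\eta$. We use it only through the next lemma.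

\begin{lemma}\label{lem:corona}
Let $f\in(H^\infty)^*$ be $\delta$-multiplicative with $f(1)=1$ and $\delta\le1$. Let $0<\eta<1$ and $\delta N\,C(N,\eta/9)<1$. Then for every family of at most $N$ functions $a_i\in H^\infty$ with $\|a_i\|\le3$ there is $z\in\mathbb D$ with $|a_i(z)-f(a_i)|<\eta$ for all $i$.
\end{lemma}

\begin{proof}
By repeating functions we may assume that there are exactly $N$ of them. Put $a_i'=(a_i-f(a_i))/9$. Then $f(a_i')=0$, and $\|a_i'\|\le1$ because $|f(a_i)|\le3(1+\delta)\le6$. If no such $z$ exists, then $\max_i|a_i'|\ge\eta/9$ on $\mathbb D$, so $\sum a_i'b_i=1$ with $\|b_i\|\le C(N,\eta/9)$. By \eqref{eq:kernel}, $1=\bigl|\sum f(a_i'b_i)\bigr|\le\delta N\,C(N,\eta/9)<1$, a contradiction.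
\end{proof}

\subsection*{The interpolation theorem}
Let $d>0$. A nonempty finite or countable set $Z\subset\mathbb D$ is \emph{$d$-interpolating} if $\prod_{\zeta'\in Z\setminus\{\zeta\}}\rho(\zeta,\zeta')\ge d$ for every $\zeta\in Z$. Such a set has a Blaschke product with simple zeros: for fixed $\zeta$, \eqref{eq:log} gives $\sum_{\zeta'}(1-\rho^2(\zeta,\zeta'))<\infty$, and $1-\rho^2(\zeta,\zeta')\ge\frac14(1-|\zeta|)(1-|\zeta'|)$ by \eqref{eq:rho}. Carleson's interpolation theorem, in the form with P.~Beurling's functions \cite[Ch.~VII, \S\S1--2]{garnett}, states: \emph{if $Z$ is $d$-interpolating, there are $F_\zeta\in H^\infty$, $\zeta\in Z$, with $F_\zeta(\zeta)=1$, $F_\zeta=0$ on $Z\setminus\{\zeta\}$, and $\sum_\zeta|F_\zeta|\le M_0(d)$ on $\mathbb D$}, where $M_0(d)\ge1$ depends only on $d$. One may take $M_0(d)\le C_Id^{-4}$ with $C_I\ge1$ absolute; this bound is used only for Theorem~\ref{thm:supp}. Put $M(d)=2M_0(d)+1$.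

\begin{lemma}\label{lem:extension}
If $Z$ is $d$-interpolating, there is a linear map $E:\ell^\infty(Z)\to H^\infty$ with $(Ew)|_Z=w$ for all $w$, $E1=1$ and $\|E\|\le M(d)$.
\end{lemma}

\begin{proof}
Let $E_0w=\sum_\zeta w(\zeta)F_\zeta$. The series converges absolutely at each point and its partial sums are bounded by $M_0(d)\|w\|$, so they form a normal family and the sum is in $H^\infty$. The map $E_0$ is linear, $(E_0w)|_Z=w$ and $\|E_0\|\le M_0(d)$. Fix $\zeta_*\in Z$ and put $Ew=E_0w+w(\zeta_*)(1-E_01)$. The added term vanishes on $Z$, has norm at most $(1+M_0(d))\|w\|$, and makes $E1=1$.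
\end{proof}

\section{The model case $\ell^\infty$ and the plan of the proof}\label{sec:model}

Suppose that $f$ is far from every character, and let $h_1,\dots,h_n$ be witnesses as in Lemma~\ref{lem:witness}. The first idea is to solve $\sum h_jb_j=1$ and apply \eqref{eq:kernel}, which gives $1\le\delta\sum\|h_j\|\|b_j\|$. This is no contradiction when $n$ is large, and the loss of the factor $n$ is real even in the algebra $\ell^\infty(\{1,\dots,n\})$: if $h_j=\mathbf 1_{\{j\}}$, then $\max_j|h_j|=1$ everywhere, but $\sum h_jb_j=1$ forces $\|b_j\|\ge1$ for every $j$. In $\ell^\infty$ idempotents avoid the loss. The next proposition is both the model for the proof of Theorem~\ref{thm:main} and its last ingredient.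

\begin{proposition}\label{prop:model}
Let $Z$ be a nonempty set, $0<\tau\le\frac1{10}$, and let $g\in\ell^\infty(Z)^*$ be $\tau$-multiplicative with $g(1)=1$. Then there is a character $\chi$ of $\ell^\infty(Z)$ with $\|g-\chi\|\le4\tau$.
\end{proposition}

\begin{proof}
For $S\subset Z$ the number $t=g(\mathbf 1_S)$ satisfies $|t||1-t|\le\tau$, because $\mathbf 1_S^2=\mathbf 1_S$. Hence $|t|\le2\tau\le0.2$ or $|1-t|\le2\tau\le0.2$. Call $S$ \emph{light} if $|g(\mathbf 1_S)|\le0.2$. There is a gap: a set with $|g(\mathbf 1_S)|<0.8$ is light. In particular a disjoint union of two light sets is light, since $|g(\mathbf 1_S)+g(\mathbf 1_{S'})|\le0.4$.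

Suppose that $\|g-\chi\|>4\tau$ for every character $\chi$. Lemma~\ref{lem:witness}, applied to evaluations at points of $Z$, gives $h_1,\dots,h_n$ with $g(h_j)=0$, $\|h_j\|\le2.1$ and $\max_j|h_j(\zeta)|>4\tau$ for all $\zeta\in Z$. Let $S_j$ be the set of $\zeta$ for which $j$ is the least index with $|h_j(\zeta)|>4\tau$. The sets $S_j$ partition $Z$. On $S_j$ we can divide: $\mathbf 1_{S_j}=h_jk_j$, where $k_j=1/h_j$ on $S_j$ and $k_j=0$ elsewhere, so $\|k_j\|\le1/(4\tau)$. By \eqref{eq:kernel}, $|g(\mathbf 1_{S_j})|\le\tau\cdot2.1/(4\tau)<0.8$, so each $S_j$ is light. By induction on $i$ the sets $S_1\cup\dots\cup S_i$ are light. For $i=n$ this contradicts $g(1)=1$.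
\end{proof}

The proof has three parts: a partition subordinate to the sets where the $h_j$ are large; an additive set function $A\mapsto g(\mathbf 1_{\bigcup_{j\in A}S_j})$ on subsets of $\{1,\dots,n\}$, whose gap makes $n$ irrelevant; and a division that excludes a single heavy index. In $H^\infty$ the only idempotents are $0$ and $1$, so each part needs a substitute.

\emph{The partition.} We use functions $u_1,\dots,u_n\ge0$ on the circle with $\sum u_j=1$, and replace the indicator of $S_j$ by the harmonic function $P[u_j]$. The two-color lemma (Lemma~\ref{lem:twocolor}) constructs the $u_j$ so that at every $z\in\mathbb D$ some single index $j$ has $P[u_j](z)\ge c$, with $c$ absolute, and $h_j$ is not too small somewhere near $z$.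

\emph{The set function.} For $A\subset\{1,\dots,n\}$ let $G_A\in H^\infty$ be the function with $\log|G_A|=\sum_{j\in A}P[u_j]$ obtained from the harmonic conjugate. These multiply when disjoint sets are joined, so $\pi(A)=\log|f(G_A)|$ is additive up to $O(\delta)$. There is no gap, but $\pi\le2$, so only boundedly many disjoint sets can be heavy. Hence $\{1,\dots,n\}$ splits into boundedly many heavy indices and boundedly many light groups. Lemma~\ref{lem:corona} now applies and gives a point $z$ at which evaluation imitates $f$. At $z$ the light groups have small total Poisson integral, so the index $j$ provided by the two-color lemma is one of the heavy ones.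

\emph{The heavy index.} Since $f(h_j)=0$, the value $h_j(z)$ is very small, while $h_j$ is not too small near $z$. For an analytic function this is not contradictory; it means that $h_j$ has a zero close to $z$. Zeros near which $h_j$ is not too small form boundedly many interpolating sets (Lemma~\ref{lem:zeros}), and if their Blaschke products are included among the functions given to Lemma~\ref{lem:corona}, one of them, $B$, has $f(B)$ small. As in Example~\ref{ex:interior}, $f$ then almost factors through $\ell^\infty$ of the zero set of $B$ (Lemma~\ref{lem:blaschke}), and Proposition~\ref{prop:model} produces a character close to $f$.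

\section{Dyadic boxes and harmonic measure}\label{sec:dyadic}

A \emph{dyadic arc} of level $m\ge0$ is a set $I=\{e^{i\theta}:2\pi k2^{-m}\le\theta<2\pi(k+1)2^{-m}\}$ with $0\le k<2^m$; thus $|I|=2^{-m}$, and its arc length is $2\pi|I|$. Each dyadic arc is the disjoint union of two arcs of the next level, its \emph{children}, and two dyadic arcs are either nested or disjoint. The \emph{box} over $I$ is
\[
T(I)=\{r\xi:\ \xi\in I,\ 1-|I|\le r<1-|I|/2\}.
\]
The boxes partition $\mathbb D$, with $0\in T(\mathbb T)$; see Figure~\ref{fig:boxes}. If $\ell=|I|$, $\zeta\in T(I)$ and $\xi\in I$, then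
\begin{equation}\label{eq:box}
\tfrac\ell2<1-|\zeta|\le\ell,\qquad\tfrac\ell2<1-|\zeta|^2\le2\ell,\qquad|\xi-\zeta|\le(1+2\pi)\ell<8\ell .
\end{equation}
The boxes have bounded pseudohyperbolic diameter, and the arc $I$ seen from $z$ has harmonic measure comparable to $1-\rho^2(z,\zeta)$ for $\zeta\in T(I)$. Precisely:

\begin{lemma}\label{lem:geom}
Let $I$ be a dyadic arc, $\ell=|I|$, $\zeta\in T(I)$, $z\in\mathbb D$, and $\rho_0=\sqrt{1-1/324}$.
\begin{enumerate}
\item[(a)] If $z\in T(I)$, then $\rho(z,\zeta)\le\rho_0$.
\item[(b)] $\omega(\zeta,I)\ge\frac1{128}$.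
\item[(c)] $1-\rho^2(z,\zeta)\le512\,\omega(z,I)$.
\item[(d)] If $1-|z|\ge\ell/2$, then $\omega(z,I)\le512\,(1-\rho^2(z,\zeta))$.
\item[(e)] If $1-|z|\ge\ell/2$ and $E\subset I$ is measurable, then $\frac1{185}\frac{|E|}{|I|}\le\frac{\omega(z,E)}{\omega(z,I)}\le185\frac{|E|}{|I|}$.
\end{enumerate}
The hypothesis of \textup{(d)} and \textup{(e)} holds if $z\in T(I')$ for a dyadic arc $I'\supset I$.
\end{lemma}

\begin{proof}
(a) Write $z=r\xi$, $\zeta=s\xi'$ with $\xi,\xi'\in I$. Then $|1-\bar\zeta z|\le(1-rs)+|\xi-\xi'|\le2\ell+2\pi\ell<9\ell$, so $1-\rho^2(z,\zeta)\ge(\ell/2)^2/(81\ell^2)=\frac1{324}$ by \eqref{eq:rho} and \eqref{eq:box}.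

(b) By \eqref{eq:box} the Poisson kernel of $\zeta$ is at least $(\ell/2)/(64\ell^2)$ on $I$.

(c) We have $|1-\bar\zeta z|\ge1-|\zeta|>\ell/2$ and $|\zeta-z|\le|1-\bar\zeta z|$. So for $\xi\in I$,
\[
|\xi-z|\le(1+2\pi)\ell+|\zeta-z|\le(3+4\pi)|1-\bar\zeta z|<16\,|1-\bar\zeta z|,
\]
and $\omega(z,I)\ge\frac{\ell(1-|z|^2)}{256|1-\bar\zeta z|^2}\ge\frac1{512}(1-\rho^2(z,\zeta))$, because $\ell\ge\frac12(1-|\zeta|^2)$.

(d) For $\xi\in I$ write $1-\bar\zeta z=(1-\bar\xi z)+(\bar\xi-\bar\zeta)z$. Since $|\xi-z|\ge1-|z|\ge\ell/2$,
\[
|1-\bar\zeta z|\le|\xi-z|+(1+2\pi)\ell\le(3+4\pi)|\xi-z|<16\,|\xi-z|,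
\]
so $\omega(z,I)\le\frac{256\,\ell(1-|z|^2)}{|1-\bar\zeta z|^2}\le512\,(1-\rho^2(z,\zeta))$, because $\ell<2(1-|\zeta|^2)$.

(e) For $\xi,\xi'\in I$ we have $|\xi-z|\le|\xi'-z|+2\pi\ell\le(1+4\pi)|\xi'-z|$, so the Poisson kernel of $z$ varies on $I$ by a factor of at most $(1+4\pi)^2<185$.

The last sentence holds because $1-|z|>|I'|/2\ge\ell/2$.
\end{proof}

The stopping time of the next section rests on one estimate of weak type: if $g$ is not small at a point $w$, then the arcs over whose boxes $g$ is much smaller have small harmonic measure at $w$. Smallness on $T(I)$ says nothing about the boundary values on $I$ (the function $z^k$ is small on $T(\mathbb T)$ and has modulus $1$ on $\mathbb T$), so one cannot compare $\log(1/|g|)$ with harmonic measure directly. We compare it instead with the Green potential of a mass placed on the boxes, and use (c) and (d) to relate that potential to harmonic measure.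

\begin{lemma}\label{lem:weak}
Let $C_0=1024\cdot1600$. Let $g\in H^\infty$, $\|g\|\le1$, let $I$ be a dyadic arc, $w\in T(I)$, and $|g(w)|\ge e^{-x}$ with $x>0$. Let $I_k\subset I$ be pairwise disjoint dyadic arcs with $|g|\le e^{-y}$ on each $T(I_k)$, where $y>0$. Then $\omega\bigl(w,\bigcup_kI_k\bigr)\le C_0\,x/y$.
\end{lemma}

\begin{proof}
Since $\omega(w,\cdot)$ is a measure and there are countably many dyadic arcs, it suffices to treat finite families.

\emph{The potential.} Let $d\mu=dA(\zeta)/(1-|\zeta|^2)^2$, with $dA$ area measure; $\mu$ is invariant under automorphisms of $\mathbb D$. For $t=|I_k|$,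
\[
\mu(T(I_k))=2\pi t\int_{1-t}^{1-t/2}\frac{r\,dr}{(1-r^2)^2}=\pi\Bigl[\frac1{1-t/4}-\frac1{2-t}\Bigr]\ge\frac\pi3:
\]
the bracket equals $\frac13$ for $t=1$ and is at least $1-\frac23$ for $t\le\frac12$. Let $\mu_k$ be $\mu$ restricted to $T(I_k)$ and normalized to mass $1$, so that $\mu_k\le\frac3\pi\mu$, and put
\[
V(z)=\sum_k\int\log\frac1{\rho(z,\zeta)}\,d\mu_k(\zeta).
\]
The set $F=\bigcup_k\overline{T(I_k)}$ is a compact subset of $\mathbb D$ and the $\mu_k$ have bounded densities with respect to area. As $\log(1/\rho(z,\zeta))=\log|1-\bar\zeta z|-\log|z-\zeta|$, the function $V$ is continuous on $\mathbb D$ and harmonic off $F$; and $V(z)\to0$ as $|z|\to1$, because $\rho(z,\zeta)\to1$ uniformly for $\zeta\in F$.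

\emph{Upper bound: $V\le1600$ on $\mathbb D$.} Fix $z$. For $\zeta\in T(I_k)$ with $\rho(z,\zeta)\ge\frac14$, \eqref{eq:log} and Lemma~\ref{lem:geom}(c) give $\log(1/\rho(z,\zeta))\le1024\,\omega(z,I_k)$. The arcs are disjoint, so these $\zeta$ contribute at most $1024$ to $V(z)$. If $T(I_k)$ contains a point with $\rho(z,\zeta)<\frac14$, then $\omega(z,I_k)\ge\frac{15}{16}\cdot\frac1{512}>\frac1{547}$ by Lemma~\ref{lem:geom}(c), so there are fewer than $547$ such $k$. For each of them, by invariance of $\mu$ and $r\log\frac1r\le\frac1e$, the points with $\rho(z,\zeta)<\frac14$ contribute at most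
\[
\frac3\pi\int_{|v|<1/4}\log\frac1{|v|}\,d\mu(v)\le\frac3\pi\Bigl(\frac{16}{15}\Bigr)^2\,2\pi\int_0^{1/4}r\log\frac1r\,dr\le6\Bigl(\frac{16}{15}\Bigr)^2\frac1{4e}<1 .
\]
Thus $V(z)\le1024+547<1600$.

\emph{Comparison.} The function $X=\log(1/|g|)\ge0$ is superharmonic, since $g(w)\ne0$, and $X\ge y$ on $F$ by continuity of $g$. On $F$ we have $X\ge y\ge\frac y{1600}V$. On $\mathbb D\setminus F$ the function $X-\frac y{1600}V$ is superharmonic. Its lower limit is nonnegative at points of $\mathbb T$, because $X\ge0$ and $V\to0$, and at points of $\partial F$, because $X$ is lower semicontinuous, $X\ge y$ there, and $V\le1600$. By the minimum principle $X\ge\frac y{1600}V$ on all of $\mathbb D$.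

\emph{Lower bound at $w$.} Since $w\in T(I)$ and $I_k\subset I$, \eqref{eq:log} and Lemma~\ref{lem:geom}(d) give $\log(1/\rho(w,\zeta))\ge\frac1{1024}\omega(w,I_k)$ for $\zeta\in T(I_k)$. Hence $x\ge X(w)\ge\frac y{1600}V(w)\ge\frac y{C_0}\sum_k\omega(w,I_k)$.
\end{proof}

\section{The two-color lemma}\label{sec:twocolor}

From now on $c=\frac1{512}$ and $K=2\cdot128^2\cdot185^2\,C_0$.

\begin{lemma}\label{lem:twocolor}
Let $h_1,\dots,h_n\in H^\infty$, $\|h_j\|\le1$, $0<\beta<1$, and $\max_j|h_j(z)|>\beta$ for all $z\in\mathbb D$. Then there are measurable functions $u_1,\dots,u_n\ge0$ on $\mathbb T$ with $\sum u_j=1$ such that for every $z\in\mathbb D$ there are an index $j$ and a point $w\in\mathbb D$ with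
\[
P[u_j](z)\ge c,\qquad\rho(z,w)\le\rho_0,\qquad|h_j(w)|>\beta^K .
\]
\end{lemma}

The point is that $c$, $\rho_0$ and $K$ do not depend on $n$. The boundary values of the $h_j$ cannot guide the choice of the $u_j$, since they may all have modulus $1$; the choice has to be made inside the disk. Think of the indices as colors. Descend the tree of dyadic arcs, keep the current color $q$ as long as $h_q$ is not uniformly below $\beta^K$ on the box, and otherwise switch to a color that exceeds $\beta$ somewhere on the box. Right after a switch at an arc $J_1$, Lemma~\ref{lem:weak} applies with ratio $x/y=1/K$, so the next switches occupy a small part of $J_1$. At a general arc $I$, however, we know only that $|h_q|$ exceeds $\beta^K$ somewhere on $T(I)$; the ratio is $1$, and Lemma~\ref{lem:weak} does not prevent the first switches from covering $I$, each with its own color. If a boundary point kept only its last color, no color would then be sure of a fixed share of $I$. The remedy is to let each boundary point keep its last two colors. The color $q$ is then forgotten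 only after two switches, and second switches are rare.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.2]
\fill[gray!25] (0,2) rectangle (8,4);
\fill[gray!25] (4,1) rectangle (8,2);
\fill[gray!60] (6,0.25) rectangle (7,0.5);
\draw (0,0) rectangle (8,4);
\foreach \y in {2,1,0.5,0.25} \draw (0,\y)--(8,\y);
\draw (4,0)--(4,2);
\foreach \x in {2,6} \draw (\x,0)--(\x,1);
\foreach \x in {1,3,5,7} \draw (\x,0)--(\x,0.5);
\draw[very thick] (0,0)--(8,0);
\node at (4,3) {$T(I)$, state $(p,q)$};
\node at (6,1.5) {$T(J_1)$, state $(q,\nu(J_1))$};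
\draw[|-|] (0,-0.3)--(8,-0.3) node[right] {$I$};
\draw[|-|] (4,-0.7)--(8,-0.7) node[right] {$J_1$};
\draw[|-|] (6,-1.1)--(7,-1.1) node[right] {$J_2$};
\end{tikzpicture}
\caption{Dyadic boxes over an arc $I$ and its subarcs, with the argument of $z$ horizontal and $1-|z|$ vertical; the bottom edge is the arc $I$. If the first switch of color inside $I$ occurs at $J_1$ and the second at $J_2$ (dark box), then the color $q$ of $I$ is still part of the state at $J_1$ and is dropped only at $J_2$.}\label{fig:boxes}
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:twocolor}]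
For each dyadic arc $I$ fix a point $z_I\in T(I)$ and an index $\nu(I)$ with $|h_{\nu(I)}(z_I)|>\beta$.

\emph{States.} We assign to each dyadic arc $I$ a pair of indices $(p(I),q(I))$, the previous and the current color. The state of $\mathbb T$ is $(\nu(\mathbb T),\nu(\mathbb T))$. Let $J$ be a child of $I$. We say that a \emph{switch occurs at $J$}, or that $J$ is a switch arc, if $|h_{q(I)}|\le\beta^K$ on all of $T(J)$. In that case the state of $J$ is $(q(I),\nu(J))$; otherwise it is the state of $I$.

\emph{The functions $u_j$.} Let $\Omega$ be the set of $\xi\in\mathbb T$ that lie in only finitely many switch arcs. For $\xi\in\Omega$ the states of the arcs containing $\xi$ are eventually equal to a final state $(p,q)$, and we put $u_j(\xi)=\frac12\mathbf 1_{j=p}+\frac12\mathbf 1_{j=q}$. Off $\Omega$ put $u_1=1$ and $u_j=0$ for $j>1$. Then $\sum u_j=1$. The set $\Omega$ is the union, over dyadic $I$, of $I$ minus the switch arcs strictly inside $I$, so it is a Borel set, and on $\Omega$ each $u_j$ is a pointwise limit of step functions, one for each level.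 Thus the $u_j$ are measurable.

\emph{The index and the point $w$.} Fix $z\in\mathbb D$, let $I$ be the arc with $z\in T(I)$, and let $q=q(I)$. We show that $j=q$ works. If $I=\mathbb T$ or $I$ is a switch arc, then $q=\nu(I)$ and $w=z_I$ has $|h_q(w)|>\beta\ge\beta^K$. Otherwise $q$ is also the current color of the parent of $I$, and since no switch occurred at $I$ there is $w\in T(I)$ with $|h_q(w)|>\beta^K$. In both cases $w\in T(I)$, so $\rho(z,w)\le\rho_0$ by Lemma~\ref{lem:geom}(a).

\emph{The Poisson integral.} Call the maximal switch arcs strictly inside $I$ \emph{first} arcs; they are pairwise disjoint. For a first arc $J_1$, call the maximal switch arcs strictly inside $J_1$ its \emph{second} arcs; they are pairwise disjoint, and we let $E(J_1)$ be their union. Put $S=I\setminus\bigcup_{J_1}E(J_1)$. A point $\xi\in S$ lies in at most one switch arc strictly inside $I$, so $\xi\in\Omega$ and its final state is $(p(I),q)$ or $(q,\nu(J_1))$ for a first arc $J_1$. Hence $u_q\ge\frac12$ on $S$.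

Fix a first arc $J_1$ and let $J_2$ be one of its second arcs. No switch occurs strictly between $J_1$ and $J_2$, so the parent of $J_2$ has current color $\nu(J_1)$, and $|h_{\nu(J_1)}|\le\beta^K$ on $T(J_2)$. Lemma~\ref{lem:weak}, applied to $g=h_{\nu(J_1)}$ at the point $z_{J_1}\in T(J_1)$ with $x=\log\frac1\beta$ and $y=K\log\frac1\beta$, gives $\omega(z_{J_1},E(J_1))\le C_0/K$. We transfer this estimate to $z$ through Lebesgue measure. By Lemma~\ref{lem:geom}(e) and (b) at $z_{J_1}$,
\[
\frac{|E(J_1)|}{|J_1|}\le185\,\frac{\omega(z_{J_1},E(J_1))}{\omega(z_{J_1},J_1)}\le185\cdot128\,\frac{C_0}K,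
\]
and by Lemma~\ref{lem:geom}(e) at $z$, which applies since $J_1\subset I$,
\[
\omega(z,E(J_1))\le185^2\cdot128\,\frac{C_0}K\,\omega(z,J_1)=\frac1{256}\,\omega(z,J_1).
\]
Summing over the disjoint first arcs gives $\omega(z,I\setminus S)\le\frac1{256}$. By Lemma~\ref{lem:geom}(b), $\omega(z,S)\ge\frac1{128}-\frac1{256}=\frac1{256}$, and $P[u_q](z)\ge\frac12\,\omega(z,S)\ge c$.
\end{proof}

\section{Zeros and interpolating Blaschke products}\label{sec:zeros}

We need two facts: a function that is very small at $z$ but not too small nearby has a zero close to $z$, and the zeros found in this way are well distributed. The second fact needs the restriction to such zeros. The full zero set of a bounded function may contain, for every $k$, a cluster of $k$ points very close to $1-2^{-k}$ (since $\sum k2^{-k}<\infty$), and for no $d$ is it then a finite union of $d$-interpolating sets. Define absolute constants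
\[
R=\frac{1+\rho_0}2,\quad R'=\frac{\rho_0+R}{1+\rho_0R}<1,\quad H=\frac{R+\rho_0}{R-\rho_0},\quad A_1=\max\Bigl(1,\frac1{\log(1/R')}\Bigr),\quad A_2=\frac8{1-R^2}.
\]

\begin{lemma}\label{lem:zeros}
Let $\Lambda\ge1$, $k=\lceil2A_2\Lambda\rceil$ and $d=e^{-2A_2\Lambda}$. Let $h\in H^\infty$, $\|h\|\le1$, and let $Z$ be the set of those zeros $\zeta$ of $h$ (taken as distinct points) for which some $w\in\mathbb D$ satisfies $\rho(\zeta,w)\le R$ and $|h(w)|>e^{-\Lambda}$.
\begin{enumerate}
\item[(i)] $Z$ is the disjoint union of $k$ sets $Z_1,\dots,Z_k$, each empty or $d$-interpolating.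
\item[(ii)] Let $0<r\le\frac{1-\rho_0}2$. If $|h(z)|<r^{A_1\Lambda}e^{-H\Lambda}$, $\rho(z,w)\le\rho_0$ and $|h(w)|>e^{-\Lambda}$, then $\rho(z,\zeta)<r$ for some $\zeta\in Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $h\equiv0$, then $Z=\emptyset$ and the hypotheses of (ii) cannot hold. Let $h\not\equiv0$, so that $Z$ is finite or countable.

(i) Let $\zeta\in Z$ and let $w$ be as in the definition of $Z$. Dividing $h$ by the Blaschke product of $Z$ gives $e^{-\Lambda}<|h(w)|\le\prod_{\zeta'\in Z}\rho(w,\zeta')$, so $\sum_{\zeta'\in Z}(1-\rho^2(w,\zeta'))\le2\Lambda$ by \eqref{eq:log}. We move the base point from $w$ to $\zeta$. With $t=\rho(\zeta,\zeta')$, \eqref{eq:rho} gives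
\[
1-\rho^2(w,\zeta')\ge1-\Bigl(\frac{R+t}{1+Rt}\Bigr)^2=\frac{(1-R^2)(1-t^2)}{(1+Rt)^2}\ge\frac{(1-R^2)(1-t^2)}4 ,
\]
and therefore
\begin{equation}\label{eq:zerosum}
\sum_{\zeta'\in Z}\bigl(1-\rho^2(\zeta,\zeta')\bigr)\le A_2\Lambda\qquad(\zeta\in Z).
\end{equation}
Each $\zeta'$ with $\rho(\zeta,\zeta')<\frac14$ contributes more than $\frac12$ to this sum, so there are fewer than $2A_2\Lambda\le k$ such points. Enumerate $Z$ and place the points one by one, each into a class among $Z_1,\dots,Z_k$ that contains no earlier point at distance less than $\frac14$; fewer than $k$ classes are forbidden at each step. Distinct points of one class are at distance at least $\frac14$, so \eqref{eq:log} and \eqref{eq:zerosum} give $\sum_{\zeta'\in Z_l\setminus\{\zeta\}}\log(1/\rho(\zeta,\zeta'))\le2A_2\Lambda$ for $\zeta\in Z_l$.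

(ii) All hypotheses and conclusions are invariant under automorphisms, so let $z=0$; then $|w|\le\rho_0$. Let $\zeta_1,\dots,\zeta_s$ be the zeros of $h$ in $|v|<R$, with multiplicity ($s\ge0$ is finite), let $b$ be their Blaschke product, and write $h=bh_1$ with $\|h_1\|\le1$. First, there are few zeros: $\rho(w,\zeta_i)\le R'$ by \eqref{eq:rho}, so $e^{-\Lambda}<|b(w)|\le(R')^s$, which gives $s\le A_1\Lambda$. Second, the other factor is not small at $0$: $\log(1/|h_1|)\ge0$ is harmonic in $|v|<R$ and less than $\Lambda$ at $w$, so Harnack's inequality gives $|h_1(0)|\ge e^{-H\Lambda}$. Hence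
\[
\prod_{i=1}^s|\zeta_i|=|b(0)|=\frac{|h(0)|}{|h_1(0)|}<r^{A_1\Lambda}\le r^s .
\]
Since $r^{A_1\Lambda}<1$ the product is not empty, and some $|\zeta_i|<r$. Finally $\rho(\zeta_i,w)\le r+\rho_0\le R$, so $\zeta_i\in Z$.
\end{proof}

The next lemma extends Example~\ref{ex:interior} from one point to an interpolating set $Z$. If $f(B)$ is small, then $f$ is small on all functions that vanish on $Z$. The extension operator $E$ is multiplicative modulo such functions, so $f\circ E$ is almost multiplicative on $\ell^\infty(Z)$.

\begin{lemma}\label{lem:blaschke}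
Let $f\in(H^\infty)^*$ be $\delta$-multiplicative with $f(1)=1$ and $\delta\le1$. Let $Z$ be $d$-interpolating, $B$ the Blaschke product with simple zeros at $Z$, $M=M(d)$ and $\sigma=|f(B)|+\delta$. If $50M^2\sigma\le1$, there is a multiplicative $m$ with $\|f-m\|\le25M^2\sigma$.
\end{lemma}

\begin{proof}
If $a\in H^\infty$ vanishes on $Z$, then $a=Bk$ with $\|k\|=\|a\|$, so
\begin{equation}\label{eq:vanish}
|f(a)|\le|f(B)||f(k)|+\delta\|k\|\le\bigl(|f(B)|(1+\delta)+\delta\bigr)\|a\|\le2\sigma\|a\| .
\end{equation}
Let $E$ be as in Lemma~\ref{lem:extension} and $g=f\circ E$; then $g(1)=f(1)=1$. For $v,w$ in the unit ball of $\ell^\infty(Z)$ the function $Ev\,Ew-E(vw)$ vanishes on $Z$ and has norm at most $M^2+M\le2M^2$, so by \eqref{eq:vanish}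
\[
|g(v)g(w)-g(vw)|\le|f(Ev)f(Ew)-f(Ev\,Ew)|+|f(Ev\,Ew-E(vw))|\le M^2\delta+4M^2\sigma\le5M^2\sigma .
\]
Thus $g$ is $\tau$-multiplicative with $\tau=5M^2\sigma\le\frac1{10}$, and Proposition~\ref{prop:model} gives a character $\chi$ of $\ell^\infty(Z)$ with $\|g-\chi\|\le4\tau$. The functional $m(a)=\chi(a|_Z)$ is multiplicative on $H^\infty$. For $\|a\|\le1$ the function $a-E(a|_Z)$ vanishes on $Z$ and has norm at most $1+M\le2M$, so
\[
|f(a)-m(a)|\le|f(a-E(a|_Z))|+|g(a|_Z)-\chi(a|_Z)|\le4M\sigma+20M^2\sigma\le25M^2\sigma.\qedhere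
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

By Section~\ref{sec:prelim} it suffices to prove the first statement.

\subsection*{Parameters}
Let $\varepsilon\in(0,\frac12)$. Put $\kappa=c/8=2^{-12}$ and
\begin{equation}\label{eq:param}
\begin{gathered}
\beta=\frac\varepsilon6,\qquad L=\log\frac1\beta>2,\qquad\Lambda=KL,\qquad k=\lceil2A_2\Lambda\rceil,\qquad d=e^{-2A_2\Lambda},\qquad M=M(d),\\
N=\Bigl(\frac4\kappa+1\Bigr)(k+2),\qquad r=\frac{\kappa\varepsilon}{M^2},\qquad\eta=r^{A_1\Lambda}e^{-H\Lambda}.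
\end{gathered}
\end{equation}
Then $e^{-\Lambda}=\beta^K$, $N$ is an integer, and $\eta\le r\le\kappa\le\frac{1-\rho_0}2$; the last inequality holds because $\rho_0\le1-\frac1{648}$. Choose $\delta_1>0$ with
\begin{equation}\label{eq:delta}
\delta_1\le\frac r{60},\qquad\delta_1N\,C(N,\eta/9)<1 .
\end{equation}
All these numbers depend only on $\varepsilon$. Let $0<\delta\le\delta_1$, let $f$ be $\delta$-multiplicative with $f(1)=1$, and suppose, for a contradiction, that $\|f-m\|\ge\varepsilon$ for every multiplicative $m$.

\subsection*{Step 1: witnesses and the partition of unity}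
Apply Lemma~\ref{lem:witness} with $t=\varepsilon/2$, divide the witnesses by $3\ge1+\|f\|$, and use that evaluations at points of $\mathbb D$ are characters. This gives $h_1,\dots,h_n\in H^\infty$ with
\[
\|h_j\|\le1,\qquad f(h_j)=0,\qquad\max_j|h_j(z)|>\beta\quad(z\in\mathbb D).
\]
Let $u_1,\dots,u_n$ be the functions given by Lemma~\ref{lem:twocolor}.

\subsection*{Step 2: an almost additive set function}
For $A\subset\{1,\dots,n\}$ let $U_A=\sum_{j\in A}P[u_j]$ and $G_A=\exp(U_A+i\widetilde U_A)$. Since $u_j\ge0$ and $\sum u_j=1$, we have $0\le U_A\le1$. As $|G_A|=e^{U_A}$, both $G_A$ and $G_A^{-1}$ are in $H^\infty$, and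
\begin{equation}\label{eq:G}
\|G_A\|\le e,\qquad\|G_A^{-1}\|\le1,\qquad G_\emptyset=1,\qquad G_{A\cup A'}=G_AG_{A'}\ \text{ if }A\cap A'=\emptyset .
\end{equation}
From $|f(G_A)f(G_A^{-1})-1|\le e\delta$ and $|f(G_A^{-1})|\le1+\delta$ we get $|f(G_A)|\ge\frac{1-e\delta}{1+\delta}\ge\frac12$, as $\delta\le\frac1{60}$. So we may define $\pi(A)=\log|f(G_A)|$. Then $\pi(\emptyset)=0$ and $\pi(A)\le\log(e(1+\delta))\le2$. For disjoint $A,A'$,
\[
\Bigl|\frac{f(G_A)f(G_{A'})}{f(G_{A\cup A'})}-1\Bigr|\le2e^2\delta\le15\delta\le\frac12,
\]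
and $|\log|1+x||\le2|x|$ for $|x|\le\frac12$; since $60\delta\le r\le\kappa$,
\begin{equation}\label{eq:additive}
|\pi(A)+\pi(A')-\pi(A\cup A')|\le30\delta\le\frac\kappa2 .
\end{equation}
The error in \eqref{eq:additive} forbids adding up $n$ singletons. It is harmless when each set added has weight at least $\kappa$. Call $A$ \emph{heavy} if $\pi(A)\ge\kappa$. If $A_1,\dots,A_s$ are pairwise disjoint heavy sets, then $s-1$ applications of \eqref{eq:additive} give $2\ge\pi(\bigcup A_i)\ge s\kappa-(s-1)\frac\kappa2\ge\frac{s\kappa}2$. Thus \emph{a family of pairwise disjoint heavy sets has at most $4/\kappa$ members.}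

\subsection*{Step 3: heavy indices and groups}
Let $J$ be the set of $j$ with $\{j\}$ heavy; $|J|\le4/\kappa$. Go through the indices outside $J$ in order, adding them one at a time to a group; close the group the first time it is heavy, and start a new one. A closed group has the form $A'\cup\{j\}$ with $\pi(A')<\kappa$ (also when $A'=\emptyset$) and $\pi(\{j\})<\kappa$, so its weight is less than $3\kappa$ by \eqref{eq:additive}. Closed groups are heavy and disjoint, so there are at most $4/\kappa$ of them, and there is at most one unclosed group, of weight less than $\kappa$. We obtain a partition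
\[
\{1,\dots,n\}=J\sqcup A_1\sqcup\dots\sqcup A_s,\qquad|J|\le\frac4\kappa,\qquad s\le\frac4\kappa+1,\qquad\pi(A_i)\le3\kappa .
\]

\subsection*{Step 4: a point that imitates $f$}
For $j\in J$ let $Z^j=Z^j_1\sqcup\dots\sqcup Z^j_k$ be the set and the splitting given by Lemma~\ref{lem:zeros} for $h=h_j$ and our $\Lambda$, and let $B_{j,l}$ be the Blaschke product with simple zeros at $Z^j_l$ ($B_{j,l}=1$ if $Z^j_l=\emptyset$). These products must be chosen now, for all $j\in J$ and all $l$, because the point $z$ has to imitate $f$ on the one that turns out to matter. The functions $G_{A_i}$ ($i\le s$), $h_j$ ($j\in J$) and $B_{j,l}$ ($j\in J$, $l\le k$) have norm at most $3$, and their number is at most $s+|J|(k+1)\le N$. By \eqref{eq:delta} and Lemma~\ref{lem:corona} there is $z\in\mathbb D$ with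
\begin{equation}\label{eq:imitate}
|G_{A_i}(z)-f(G_{A_i})|<\eta,\qquad|h_j(z)|<\eta,\qquad|B_{j,l}(z)-f(B_{j,l})|<\eta
\end{equation}
for all $i\le s$, $j\in J$ and $l\le k$; the middle inequality uses $f(h_j)=0$.

\subsection*{Step 5: a Blaschke product with $f(B)$ small}
For every $i$, \eqref{eq:imitate} gives
\[
U_{A_i}(z)=\log|G_{A_i}(z)|\le\log(e^{3\kappa}+\eta)\le3\kappa+\eta\le4\kappa<c .
\]
Lemma~\ref{lem:twocolor} provides $j$ and $w$ with $P[u_j](z)\ge c$, $\rho(z,w)\le\rho_0$ and $|h_j(w)|>\beta^K=e^{-\Lambda}$. If $j$ belonged to some $A_i$, then $U_{A_i}(z)\ge P[u_j](z)\ge c$, which is false. So $j\in J$ and $|h_j(z)|<\eta=r^{A_1\Lambda}e^{-H\Lambda}$. By Lemma~\ref{lem:zeros}(ii) there are $l$ and $\zeta\in Z^j_l$ with $\rho(z,\zeta)<r$. Then $Z^j_l$ is nonempty, hence $d$-interpolating, and $B=B_{j,l}$ satisfies $|B(z)|\le\rho(z,\zeta)<r$. By \eqref{eq:imitate}, $|f(B)|<r+\eta$.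

\subsection*{Step 6: conclusion}
We have $\sigma=|f(B)|+\delta\le r+\eta+\delta\le3r=3\kappa\varepsilon/M^2$. Hence $50M^2\sigma\le150\kappa\varepsilon<1$, and Lemma~\ref{lem:blaschke} gives a multiplicative $m$ with $\|f-m\|\le25M^2\sigma\le75\kappa\varepsilon<\varepsilon$. This contradicts our supposition and proves Theorem~\ref{thm:main}. \qed

\begin{remark}\label{rem:use}
The number $n$ disappears in Steps 2 and 3, and this relies on two features of Lemma~\ref{lem:twocolor}: the bound $\sum u_j\le1$, which gives $\pi\le2$, and the fact that $c$ is independent of $n$, which fixes $\kappa$ and hence $N$. The smallness of $\delta$ is used three times: against the absolute constant $\kappa$ in \eqref{eq:additive}, against $\varepsilon/M^2$ in Step 6, and against the corona constant in Step 4. The last condition is the one that determines the rate below, since $\log(1/\eta)\ge A_1\Lambda\log(1/r)$ is a product of two factors that both grow with $\log(1/\varepsilon)$.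
\end{remark}

\section{Proof of Theorem~\ref{thm:supp}}\label{sec:supp}

\subsection*{The rate}
We need a bound for the corona constant. The theorem of Tolokonnikov and Uchiyama \cite[Appendix~3]{nikolskii} gives the following weak form: \emph{there is an absolute $C_T\ge1$ such that, if $0<\theta\le\frac12$, $a_i\in H^\infty$ and $\theta^2\le\sum_{i\le N}|a_i|^2\le1$ on $\mathbb D$, then there are $b_i\in H^\infty$ with $\sum a_ib_i=1$ and $\sup_{\mathbb D}\bigl(\sum|b_i|^2\bigr)^{1/2}\le C_T\theta^{-3}$.} If $\|a_i\|\le1$ and $\max_i|a_i|\ge\eta'$ with $\eta'\le\frac12$, apply this to the functions $a_i/\sqrt N$ with $\theta=\eta'/\sqrt N$, and divide the solutions, which are bounded by $C_TN^{3/2}\eta'^{-3}$, by $\sqrt N$. So one may take $C(N,\eta')=C_TN\eta'^{-3}$, and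
\begin{equation}\label{eq:coronabound}
N\,C(N,\eta/9)=729\,C_TN^2\eta^{-3}\qquad(0<\eta\le1).
\end{equation}

We now estimate the parameters \eqref{eq:param} in terms of $L>2$, with $M_0(d)\le C_Id^{-4}$. The numbers $B_1,\dots,B_6$ are absolute constants.
\begin{itemize}
\item $M\le3M_0(d)\le3C_Ie^{8A_2KL}\le e^{B_1L}$, where $B_1=8A_2K+\log(3C_I)$.
\item $r=6\kappa e^{-L}M^{-2}\ge e^{-B_2L}$, where $B_2=1+2B_1+\log\frac1\kappa$.
\item $\eta=r^{A_1KL}e^{-HKL}\ge e^{-B_3L^2}$, where $B_3=K(A_1B_2+H)$.
\item $N\le(\frac4\kappa+1)(2A_2KL+3)\le B_4L$, where $B_4=(\frac4\kappa+1)(2A_2K+3)$.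
\end{itemize}
Let $B_5=3B_3+1+\log(730\,C_TB_4^2)$ and $\delta_1=e^{-B_5L^2}$. Then $\delta_1\le e^{-B_3L^2}/730\le\eta/730\le r/60$. By \eqref{eq:coronabound} and $L^2\le e^{L^2}$,
\[
N\,C(N,\eta/9)\le729\,C_TB_4^2\,L^2e^{3B_3L^2}\le729\,C_TB_4^2\,e^{(3B_3+1)L^2}<e^{B_5L^2}.
\]
So \eqref{eq:delta} holds. Since $\varepsilon<\frac12$ and $\log6<3\log2$, we have $L=\log6+\log\frac1\varepsilon\le4\log\frac1\varepsilon$. Hence the first statement of Theorem~\ref{thm:main} holds with
\begin{equation}\label{eq:rate}
\delta_1(\varepsilon)=\exp\bigl(-B_6\log^2\tfrac1\varepsilon\bigr),\qquad B_6=16B_5\ge1 .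
\end{equation}

It remains to invert \eqref{eq:rate}. Fix $\delta_0\in(0,\frac1{400}]$ with $\log\frac1{20\delta_0}>B_6\log^22$, put $c_*=(2B_6)^{-1/2}\le1$, and for $0<\delta\le\delta_0$ write $\lambda(\delta)=\exp(-c_*\sqrt{\log(1/\delta)})$. Define $\varepsilon'$ by $\log\frac1{\varepsilon'}=\bigl(B_6^{-1}\log\frac1{20\delta}\bigr)^{1/2}$; then $\varepsilon'\in(0,\frac12)$ and $\delta_1(\varepsilon')=20\delta$. Since $\delta\le\frac1{400}$, we have $\log\frac1{20\delta}\ge\frac12\log\frac1\delta$, so $\varepsilon'\le\lambda(\delta)$. Since $\log\frac1\delta\ge1$ and $c_*\le1$, also $\delta\le\lambda(\delta)$. Let $f$ be $\delta$-multiplicative. By Lemma~\ref{lem:normal}(b), either $\|f-0\|\le2\delta<9\lambda(\delta)$, or $f$ is within $8\delta$ of a $20\delta$-multiplicative $f_1$ with $f_1(1)=1$; in that case $\|f_1-m\|<\varepsilon'$ for a multiplicative $m$, and $\|f-m\|<8\delta+\varepsilon'\le9\lambda(\delta)$. For $\delta>\delta_0$ take $\varepsilon(\delta)=2+\delta$, which exceeds $\|f-0\|$ by Lemma~\ref{lem:normal}(a). This proves (i).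

\subsection*{Sums of copies of $H^\infty$}
Let $\mathcal A=\ell^\infty(\Gamma,H^\infty)$, a commutative Banach algebra with $\|1\|=1$. We view $a\in\mathcal A$ as the function $(\gamma,z)\mapsto a_\gamma(z)$ on $\Gamma\times\mathbb D$; evaluation at each point $(\gamma,z)$ is a character. Lemmas \ref{lem:normal} and \ref{lem:witness} apply to $\mathcal A$ as they stand. Lemmas \ref{lem:twocolor} and \ref{lem:zeros} concern functions on one disk and will be used in each coordinate; their constants do not depend on the functions, hence not on $\gamma$. The two lemmas about functionals on $H^\infty$ extend as follows, for a $\delta$-multiplicative $f\in\mathcal A^*$ with $f(1)=1$ and $\delta\le1$.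

\emph{Lemma~\ref{lem:corona} holds for $a_i\in\mathcal A$, with a point $(\gamma,z)\in\Gamma\times\mathbb D$ in the conclusion.} If no such point exists, then $\max_i|a_i'|\ge\eta/9$ on $\Gamma\times\mathbb D$. Solve the corona problem for each $\gamma$ with the bound $C(N,\eta/9)$. The solutions form elements $b_i\in\mathcal A$ with $\sum a_i'b_i=1$ and $\|b_i\|\le C(N,\eta/9)$, and \eqref{eq:kernel} gives the same contradiction.

\emph{Lemma~\ref{lem:blaschke} holds for a nonempty set $Z=\bigcup_\gamma\{\gamma\}\times Z^\gamma$, where each $Z^\gamma\subset\mathbb D$ is empty or $d$-interpolating, and $B=(B^\gamma)_\gamma$, where $B^\gamma$ is the Blaschke product of $Z^\gamma$} ($B^\gamma=1$ if $Z^\gamma=\emptyset$). The proof uses two properties. First, $\|B\|=1$ and every $a\in\mathcal A$ that vanishes on $Z$ is $Bk$ with $\|k\|=\|a\|$; this follows by dividing in each coordinate. Second, there is a linear $E:\ell^\infty(Z)\to\mathcal A$ with $(Ew)|_Z=w$, $E1=1$ and $\|E\|\le M(d)$. To define it, fix a point $x_*\in Z$; let $(Ew)_\gamma$ be the extension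 of $w(\gamma,\cdot)$ given by Lemma~\ref{lem:extension} if $Z^\gamma\ne\emptyset$, and the constant $w(x_*)$ if $Z^\gamma=\emptyset$. Proposition~\ref{prop:model} applies to any nonempty set $Z$.

Now run the proof of Section~\ref{sec:main} with the same parameters \eqref{eq:param} and \eqref{eq:delta}. In Step 1 we obtain $h_1,\dots,h_n\in\mathcal A$ with $\|h_j\|\le1$, $f(h_j)=0$ and $\max_j|h_{j,\gamma}(z)|>\beta$ for all $(\gamma,z)$; Lemma~\ref{lem:twocolor}, applied for each $\gamma$ to $h_{1,\gamma},\dots,h_{n,\gamma}$, gives functions $u_j^\gamma$. In Step 2 let $G_A=(G_A^\gamma)_\gamma$, with $G_A^\gamma$ formed from the $u_j^\gamma$. The relations \eqref{eq:G} hold in each coordinate, hence in $\mathcal A$, and the rest of Steps 2 and 3 uses only \eqref{eq:G}. In Step 4, for $j\in J$ and each $\gamma$, Lemma~\ref{lem:zeros} applied to $h_{j,\gamma}$ gives sets $Z_1^{j,\gamma},\dots,Z_k^{j,\gamma}$; let $Z_l^j=\bigcup_\gamma\{\gamma\}\times Z_l^{j,\gamma}$ and let $B_{j,l}\in\mathcal A$ have as coordinates the Blaschke products of the sets $Z_l^{j,\gamma}$.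 The number of elements $G_{A_i}$, $h_j$, $B_{j,l}$ is again at most $N$, so \eqref{eq:imitate} holds at some point $(\gamma,z)$. Step 5 takes place in the coordinate $\gamma$: it finds $j\in J$, $l$ and $\zeta\in Z_l^{j,\gamma}$ with $\rho(z,\zeta)<r$, so that $Z_l^j\ne\emptyset$ and $|f(B_{j,l})|<r+\eta$. Step 6 uses the extended Lemma~\ref{lem:blaschke}. Thus the first statement of Theorem~\ref{thm:main} holds for $\mathcal A$ with $\delta_1(\varepsilon)$ as in \eqref{eq:rate}. The inversion at the end of the proof of (i) uses only this statement and Lemma~\ref{lem:normal}, so it gives the same function $\varepsilon(\cdot)$ for $\mathcal A$. This proves (ii).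

\subsection*{The lower bound}
Let $0<\delta\le1$ and let $t>0$ satisfy $t(1+t)=\delta$; then $t\le1$, so $t\ge\delta/2$. Let $e_0$ be the evaluation at a point of $\mathbb D$, or of $\Gamma\times\mathbb D$, and $f=(1+t)e_0$. Then
\[
|f(a)f(b)-f(ab)|=t(1+t)\,|e_0(ab)|\le\delta\|a\|\|b\|,
\]
so $f$ is $\delta$-multiplicative. Every multiplicative $m$ has $m(1)\in\{0,1\}$, so $\|f-m\|\ge|1+t-m(1)|\ge t\ge\delta/2$. An admissible function satisfies $\varepsilon(\delta)>\|f-m\|$ for some such $m$, and hence $\varepsilon(\delta)>\delta/2$. This proves (iii) and completes the proof of Theorem~\ref{thm:supp}. \qed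

\begin{thebibliography}{9}

\bibitem{garnett}
Garnett, \emph{Bounded Analytic Functions}.

\bibitem{nikolskii}
N.~K. Nikol'ski\u{\i}, \emph{Treatise on the Shift Operator}.

\bibitem{problem}
\emph{Representations of Banach algebras as algebras of completely bounded maps},
\texttt{https://www.mscand.dk/article/download/15108/13103/34609}.

\end{thebibliography}
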